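# Torsional rigidity and the moment of inertia of a plane domain about its boundary

## 1. A disk and an equilateral triangle

Take the disk of radius $a$ centered at $0$. The function $u(x)=\frac12(a^2-|x|^2)$ satisfies $\Delta u=-2$ and vanishes on the boundary circle. Twice its integral is
$$2\int u\,dA=\int_0^a(a^2-s^2)\,2\pi s\,ds=\frac{\pi a^4}{2}.$$
The distance from $x$ to the circle is $a-|x|$, and the integral of its square is
$$\int_0^a(a-s)^2\,2\pi s\,ds=\frac{\pi a^4}{6}.$$
The quotient of the two numbers is $3$.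

Now take an equilateral triangle $T$ with inradius $r$, height $h=3r$ and area $A=3\sqrt3\,r^2$. Let $d_1,d_2,d_3$ be the distances to the three sides. They are affine functions with $d_1+d_2+d_3=h$. Their gradients are the inner unit normals, so $\nabla d_i\cdot\nabla d_j=-\frac12$ for $i\ne j$. Hence
$$\Delta(d_1d_2d_3)=2(d_3\nabla d_1\cdot\nabla d_2+d_1\nabla d_2\cdot\nabla d_3+d_2\nabla d_3\cdot\nabla d_1)=-h,$$
and $u=\frac2h d_1d_2d_3$ satisfies $\Delta u=-2$ and vanishes on $\partial T$. With barycentric coordinates $\lambda_i=d_i/h$ and $\int_T\lambda_1\lambda_2\lambda_3\,dA=2A/5!=A/60$, we get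
$$2\int_T u\,dA=\frac4h\,h^3\,\frac{A}{60}=\frac{h^2A}{15}=\frac{9\sqrt3}{5}\,r^4 .$$
The points at distance more than $t$ from $\partial T$ form a similar triangle of inradius $r-t$. So the integral of the squared distance is
$$\int_0^r2t\,A\Big(1-\frac tr\Big)^2dt=\frac{Ar^2}{6}=\frac{\sqrt3}{2}\,r^4 .$$
The quotient is $\frac{18}{5}=3.6$, larger than the value $3$ of the disk.

These two numbers are defined for every domain.

**Definition (distance, inradius, moment of inertia).** For a plane domain $G$ and $x\in G$, $\rho(x,G)$ is the distance from $x$ to $\partial G$, and $\boldsymbol\rho(G)=\sup_{x\in G}\rho(x,G)$ is the inradius. The Euclidean moment of inertia of $G$ about its boundary is $\mathbf I_2(G)=\int_G\rho(x,G)^2\,dA$.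

**Definition (torsional rigidity).** $\mathbf P(G)=2\int_Gu\,dA$, where $\Delta u=-2$ in $G$ and $u=0$ on $\partial G$. Equivalently,
$$\mathbf P(G)=\sup_{w\in C_0^\infty(G),\,w\not\equiv0}\frac{\left(2\int_Gw\,dA\right)^2}{\int_G|\nabla w|^2\,dA}, \tag{1}$$
which may be $+\infty$. We use (1) as the working definition, for open sets as well. It shows at once that $\mathbf P$ increases with the set.

Avkhadiev proved that $\mathbf P(G)/\mathbf I_2(G)\in[1,64]$ for simply connected $G$. The paper "A Note about Torsional Rigidity and Euclidean Moment of Inertia of Plane Domains" contains the following Conjecture 2: if $G$ is simply connected and $\mathbf P(G)<\infty$, then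
$$\tfrac32\,\mathbf I_2(G)+\tfrac\pi4\,\boldsymbol\rho(G)^4\le\mathbf P(G),$$
with equality if and only if $G$ is a disk. The inequality is known to hold for convex domains. For the disk both sides are $\pi a^4/2$. For the triangle the left side is $\frac{3\sqrt3+\pi}{4}r^4\approx2.08\,r^4$ and the right side is about $3.12\,r^4$.

The two terms on the left are not independent. Let $x\in G$. On the disk $B(x,\rho(x))\subset G$ we have $\rho(y)\ge\rho(x)-|y-x|$, so by the disk computation $\mathbf I_2(G)\ge\frac\pi6\rho(x)^4$. Taking the supremum over $x$,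
$$\mathbf I_2(G)\ge\frac\pi6\,\boldsymbol\rho(G)^4 . \tag{2}$$
In particular $\mathbf I_2(G)<\infty$ forces $\boldsymbol\rho(G)<\infty$. By (2), $\frac\pi4\boldsymbol\rho^4\le\frac32\mathbf I_2$, so the conjectured left side is at most $3\,\mathbf I_2$. The two examples had quotients $3$ and $3.6$. So we ask whether $\mathbf P(G)\ge3\,\mathbf I_2(G)$ holds for every simply connected $G$. If it does, the inequality of the conjecture follows. The answer is yes.

**Theorem 3.** Let $G$ be simply connected. Then $\mathbf P(G)\ge3\,\mathbf I_2(G)$. If $\mathbf P(G)<\infty$, equality holds if and only if $G$ is a disk.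

**Theorem 4 (Conjecture 2 is true).** Let $G$ be simply connected with $\mathbf P(G)<\infty$. Then $\frac32\mathbf I_2(G)+\frac\pi4\boldsymbol\rho(G)^4\le\mathbf P(G)$, with equality if and only if $G$ is a disk.

Theorems 1 and 2, stated in Section 3, are the two halves of Theorem 3. Theorem 5, in Section 9, determines all coefficient pairs for which an inequality of this shape holds. If $G=\mathbb C$, then $G$ contains disks of every radius $a$, so $\mathbf P(G)\ge\pi a^4/2$ for all $a$ and $\mathbf P(G)=\infty$. From now on $G\ne\mathbb C$.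

## 2. Test functions that depend only on the distance

By (1), a lower bound for $\mathbf P$ needs only a test function. We first record the duality behind (1), with a weight that Section 4 will need. As usual, $H_0^1(U)$ is the closure of $C_0^\infty(U)$ in $H^1(U)$.

**Duality.** Let $U$ be a bounded open set, $\lambda\ge0$ a bounded measurable function on $U$, and $u\in H^1_0(U)$ real with $\int\nabla u\cdot\nabla w=2\int\lambda w$ for all $w\in H_0^1(U)$. Then
$$\sup_{w\in C_0^\infty(U),\,w\not\equiv0}\frac{(2\int\lambda w)^2}{\int|\nabla w|^2}=2\int\lambda u=\int|\nabla u|^2, \tag{3}$$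
and the supremum is the same over all nonzero $w\in H^1_0(U)$. Indeed, $w=u$ gives $2\int\lambda u=\int|\nabla u|^2$. By Cauchy–Schwarz, $(2\int\lambda w)^2=(\int\nabla u\cdot\nabla w)^2\le\int|\nabla u|^2\int|\nabla w|^2$, with equality for $w=u$. Numerator and denominator are continuous on $H^1_0(U)$, and the denominator vanishes only for $w=0$, so the dense subspace $C_0^\infty(U)$ gives the same supremum. (If $u=0$, all terms are $0$.) For $\lambda\equiv1$ this is the equivalence of the two definitions of $\mathbf P$.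

Let $G$ be bounded. The function $\rho$ is $1$-Lipschitz, so $w=\rho^2$ is Lipschitz, vanishes on $\partial G$, and lies in $H_0^1(G)$, with $|\nabla w|^2\le4\rho^2$. Hence $\mathbf P\ge(2\mathbf I_2)^2/(4\mathbf I_2)=\mathbf I_2$. This is short, but the constant is $1$ and we want $3$.

The natural improvement is to optimize over $w=\psi(\rho)$ with $\psi(0)=0$. On a single disk of radius $s$ this loses nothing, because there
$$u=\tfrac12(s^2-|x|^2)=s\rho-\tfrac12\rho^2$$
is a function of $\rho$. But the formula contains $s$, and this is where the method stops. Let $V$ be the union of two disks $B_1,B_2$ with disjoint closures and radii $s_1=1$, $s_2=\frac12$. Put $a_j(t)=\pi(s_j-t)_+^2$ and $L_j(t)=2\pi(s_j-t)_+$, so $a_j'=-L_j$. For Lipschitz $\psi$ with $\psi(0)=0$, polar coordinates and integration by parts give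
$$\int_V\psi(\rho)\,dA=\int_0^1\psi'(a_1+a_2)\,dt,\qquad\int_V|\nabla\psi(\rho)|^2dA=\int_0^1\psi'^2(L_1+L_2)\,dt .$$
By Cauchy–Schwarz, every value that such test functions produce in (1) is at most
$$4\int_0^1\frac{(a_1+a_2)^2}{L_1+L_2}\,dt<4\int_0^1\frac{a_1^2}{L_1}\,dt+4\int_0^{1/2}\frac{a_2^2}{L_2}\,dt=\frac\pi2\Big(1+\frac1{16}\Big)=\mathbf P(V)=3\,\mathbf I_2(V).$$
The strict inequality is Cauchy–Schwarz again. For $0<t<\frac12$ it is strict because $a_1/L_1=\frac12(1-t)$ differs from $a_2/L_2=\frac12(\frac12-t)$. The set $V$ is not connected, so this tests the method and not the inequality. But the argument with $\psi(\rho)$ nowhere uses connectedness. Functions of $\rho$ alone cannot give the constant $3$ on $V$, because $\rho(x)$ does not know whether $x$ lies in a large disk or in a small one. We need a quantity that feels the whole domain.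

## 3. The conformal radius and its moment

Write $D$ for the unit disk, $D_s=\{|z|<s\}$, and $m$ for normalized arc length on $\partial D$.

**Definition (conformal radius).** Let $G\neq\mathbb C$ be simply connected, $f:D\to G$ conformal (a bijection) and $f(z)=x$. Put $R(x,G)=|f'(z)|(1-|z|^2)$. If $U$ is an open set whose components are simply connected and $\ne\mathbb C$, then $R(x,U)$ is the conformal radius at $x$ of the component containing $x$. Put $\mathbf I_c(G)=\int_GR(x,G)^2\,dA$.

The value does not depend on $f$: two conformal maps differ by an automorphism $T$ of $D$, and $|T'(z)|(1-|z|^2)=1-|T(z)|^2$. It is increasing in $G$. Indeed, let $x\in\Omega\subset\Omega'$ and let $\varphi,\Phi$ be conformal maps of $D$ onto $\Omega,\Omega'$ with $\varphi(0)=\Phi(0)=x$. Then $\omega=\Phi^{-1}\circ\varphi$ maps $D$ into $D$ and fixes $0$, so $|\omega'(0)|\le1$ by Schwarz's lemma, that is, $R(x,\Omega)\le R(x,\Omega')$.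

Three examples. For the disk of radius $a$ about $0$, $R=\frac{a^2-|x|^2}{a}=2\rho-\frac{\rho^2}{a}$. For the right half-plane, $f(z)=\frac{1+z}{1-z}$ gives $R(1)=2$, and by scaling and translation $R=2\rho$ everywhere. For $\mathbb C\setminus(-\infty,0]$, $f(z)=\big(\frac{1+z}{1-z}\big)^2$ gives $R(1)=4=4\rho(1)$. In general
$$\rho(x,G)\le R(x,G)\le4\rho(x,G). \tag{4}$$
The left inequality is monotonicity applied to $B(x,\rho(x))\subset G$; the right one is Koebe's quarter theorem.

**Theorem 1.** $\mathbf P(G)\ge\frac32\,\mathbf I_c(G)$. If $\mathbf P(G)<\infty$, equality holds if and only if $G$ is a disk.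

**Theorem 2.** For $k=0,1,2,\dots$,
$$\int_GR(x,G)^k\,dA\ge\frac{k+2}2\int_G\rho(x,G)^k\,dA .$$
In particular $\mathbf I_c(G)\ge2\,\mathbf I_2(G)$. Disks give equality.

Both theorems are for simply connected $G\ne\mathbb C$, and we reduce them to bounded domains as follows.

**Exhaustion.** Fix a conformal map $f:D\to G$ and put $G_{(s)}=f(D_s)$, $0<s<1$. This is a bounded simply connected domain. As $s\uparrow1$, three things happen. First, $\mathbf P(G_{(s)})\uparrow\mathbf P(G)$, because the support of a test function for $G$ is compact and so lies in some $G_{(s)}$. Second, $\rho(x,G_{(s)})\uparrow\rho(x,G)$, because every closed disk about $x$ of radius less than $\rho(x,G)$ is compact in $G$ and lies in $G_{(s)}$ for $s$ near $1$. Third, $G_{(s)}$ is the image of $D$ under $w\mapsto f(sw)$, and $f(z)$ is the image of $w=z/s$, so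
$$R(f(z),G_{(s)})=s|f'(z)|\Big(1-\frac{|z|^2}{s^2}\Big)=|f'(z)|\Big(s-\frac{|z|^2}{s}\Big)\uparrow R(f(z),G). \tag{5}$$
By monotone convergence, the integrals of powers of $\rho$ and of $R$ over $G_{(s)}$ increase to those over $G$.

## 4. Theorem 1: torsion as a quadratic form in the coefficients of $f'$

When we pull everything back to $D$, the torsion problem gets the right-hand side $2|f'|^2$, and $\mathbf I_c(G)=\int_D|f'|^4(1-|z|^2)^2dA$. Both quantities are explicit in the Taylor coefficients $f'(z)=\sum_{n\ge0}b_nz^n$. Both split according to the degree $N$ of the products $b_pb_{N-p}$. For each $N$ the comparison is a finite-dimensional inequality, which turns out to be Cauchy–Schwarz.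

**Step 1: pull the variational problem back to $D$.** Fix $0<s<1$ and let $F(z)=f(sz)$, $F'(z)=\sum\beta_nz^n$ with $\beta_n=s^{n+1}b_n$. Since $F$ is analytic in $|z|<1/s$, $\beta_n$ decays geometrically. The map $F$ carries $D$ onto $G_{(s)}$. Replacing a test function on $G_{(s)}$ by its composition with $F$ keeps the Dirichlet integral and turns $dA$ into $|F'|^2dA$. So
$$\mathbf P(G_{(s)})=\sup_{w\in C_0^\infty(D),\,w\not\equiv0}\frac{(2\int_Dw|F'|^2dA)^2}{\int_D|\nabla w|^2dA}.$$
By (3) with $\lambda=|F'|^2$, this equals $2\int_DU|F'|^2dA$ if $U\in H_0^1(D)$ solves $-\Delta U=2|F'|^2$.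

**Step 2: solve the boundary value problem monomial by monomial.** For integers $p,l\ge0$ put
$$U_{pl}=\frac{H_{pl}-z^{p+1}\bar z^{\,l+1}}{2(p+1)(l+1)},\qquad H_{pl}=z^{p-l}\ (p\ge l),\quad H_{pl}=\bar z^{\,l-p}\ (p<l).$$
The function $H_{pl}$ is harmonic and agrees with $z^{p+1}\bar z^{\,l+1}$ on $|z|=1$. Since $\Delta=4\partial_z\partial_{\bar z}$, we have $\Delta(z^{p+1}\bar z^{\,l+1})=4(p+1)(l+1)z^p\bar z^{\,l}$. Hence $-\Delta U_{pl}=2z^p\bar z^{\,l}$ in $D$ and $U_{pl}=0$ on $\partial D$. On $\overline D$ the derivatives of order at most $2$ of $U_{pl}$ are bounded by a polynomial in $p,l$, since each differentiation of $z^a\bar z^{\,b}$ costs at most a factor $a+b$. As $\beta_p\bar\beta_l$ decays geometrically, $U=\sum_{p,l}\beta_p\bar\beta_lU_{pl}$ converges in $C^2(\overline D)$. It is real because $\overline{U_{pl}}=U_{lp}$, it vanishes on $\partial D$, so $U\in H^1_0(D)$, and $-\Delta U=2|F'|^2$.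

**Step 3: compute $2\int_DU|F'|^2dA$.** Expand $|F'|^2=\sum_{q,t}\beta_q\bar\beta_tz^q\bar z^{\,t}$. Since $|U_{pl}|\le1$ and $\sum|\beta_n|<\infty$, we may integrate term by term and rearrange. By rotation, $\int_DU_{pl}z^q\bar z^{\,t}dA=0$ unless $p+q=l+t=:N$. In that case let $p\ge l$. Then $p-l+q=N-l=t$, so
$$2\int_DU_{pl}z^q\bar z^{\,t}dA=\frac1{(p+1)(l+1)}\int_D\big(|z|^{2t}-|z|^{2N+2}\big)dA=\frac{\pi}{(p+1)(l+1)}\Big(\frac1{t+1}-\frac1{N+2}\Big).$$
Since $(N+2)-(t+1)=l+1$ and $t+1=N-l+1$, this equals $\frac{\pi}{(N+2)(p+1)(N+1-l)}$. For $p<l$, conjugation exchanges the roles of $p$ and $l$. The coefficient of this term is $\beta_p\beta_q\,\overline{\beta_l\beta_t}=s^{2N+4}v_p\bar v_l$ with $v_p=v_p^{(N)}=b_pb_{N-p}$. Therefore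
$$\mathbf P(G_{(s)})=\pi\sum_{N\ge0}\frac{s^{2N+4}}{N+2}\,Q_N,\qquad Q_N=\sum_{p,l=0}^NW_{pl}v_p\bar v_l, \tag{6}$$
where $W_{pl}=W_{lp}=\frac1{(p+1)(N+1-l)}$ for $p\ge l$.

**Step 4: diagonalize $Q_N$.** Put $\tau_p=\frac{p+1}{N+1-p}=\frac{N+2}{N+1-p}-1$, which increases with $p$. For $p\ge l$ we have $\frac{\min(\tau_p,\tau_l)}{(p+1)(l+1)}=\frac{\tau_l}{(p+1)(l+1)}=W_{pl}$. So with $y_p=\frac{v_p}{p+1}$,
$$Q_N=\sum_{p,l}\min(\tau_p,\tau_l)\,y_p\bar y_l .$$
A kernel of the form $\min(\tau_p,\tau_l)$ is diagonalized by tail sums. Let $\delta_0=\tau_0$, $\delta_j=\tau_j-\tau_{j-1}$ for $j\ge1$, and $Y_j=\sum_{p=j}^Ny_p$. Since $\min(\tau_p,\tau_l)=\sum_{j\le\min(p,l)}\delta_j$,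
$$Q_N=\sum_{j=0}^N\delta_j|Y_j|^2 .$$
Here $\delta_j=(N+2)\big(\frac1{N+1-j}-\frac1{N+2-j}\big)=\frac{N+2}{(N+1-j)(N+2-j)}$ for $j\ge1$, and the formula also holds for $j=0$, since $\tau_0=\frac1{N+1}$. In particular $Q_N\ge0$.

**Step 5: compare with the sum of the $v_p$.** Each $y_p$ occurs in $Y_0,\dots,Y_p$, so $\sum_pv_p=\sum_p(p+1)y_p=\sum_jY_j$. Moreover
$$\sum_{j=0}^N\frac1{\delta_j}=\frac1{N+2}\sum_{i=1}^{N+1}i(i+1)=\frac1{N+2}\cdot\frac{(N+1)(N+2)(N+3)}3=\frac{(N+1)(N+3)}3 .$$
Cauchy–Schwarz, $|\sum Y_j|^2\le\sum\delta_j^{-1}\sum\delta_j|Y_j|^2$, gives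
$$Q_N\ge\frac3{(N+1)(N+3)}\Big|\sum_{p=0}^Nv_p\Big|^2. \tag{7}$$
Equality holds if and only if $\delta_jY_j$ does not depend on $j$, that is, $Y_j=c\,(N+1-j)(N+2-j)$ for some $c$. Since $y_j=Y_j-Y_{j+1}$ (with $Y_{N+1}=0$, which the formula also gives), this means $y_j=2c\,(N+1-j)$, that is, $v_j=2c\,(j+1)(N+1-j)$ for $0\le j\le N$.

**Step 6: the series for $\mathbf I_c$, and the inequality.** Let $f'^2=\sum g_Nz^N$, so $g_N=\sum_pv_p^{(N)}$. By orthogonality on circles and the substitution $\tau=|z|^2$,
$$\mathbf I_c(G)=\int_D|f'^2|^2(1-|z|^2)^2dA=\pi\sum_N|g_N|^2\int_0^1\tau^N(1-\tau)^2d\tau=\pi\sum_N\frac{2|g_N|^2}{(N+1)(N+2)(N+3)}. \tag{8}$$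
All terms of (6) are nonnegative, so letting $s\uparrow1$ gives $\mathbf P(G)=\pi\sum_N\frac{Q_N}{N+2}$. By (7) this is at least $\pi\sum_N\frac{3|g_N|^2}{(N+1)(N+2)(N+3)}=\frac32\mathbf I_c(G)$.

**Step 7: the case of equality.** Suppose $\mathbf P(G)=\frac32\mathbf I_c(G)<\infty$. Both are convergent series compared term by term, so (7) is an equality for every $N$. Write $b_n=(n+1)b_0\gamma_n$, with $b_0=f'(0)\ne0$ and $\gamma_0=1$. The equality condition says that $\gamma_p\gamma_{N-p}$ does not depend on $p\in\{0,\dots,N\}$. Comparing $p=0$ and $p=1$ gives $\gamma_N=\gamma_1\gamma_{N-1}$, so $\gamma_n=\gamma^n$ with $\gamma=\gamma_1$, and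
$$f'(z)=b_0\sum_n(n+1)\gamma^nz^n=\frac{b_0}{(1-\gamma z)^2}.$$
As $f'$ is analytic in $D$, $|\gamma|\le1$. Then $f(z)=f(0)+\frac{b_0z}{1-\gamma z}$ is a Möbius map. If $|\gamma|=1$, its pole lies on $\partial D$ and $G$ is a half-plane, which contains arbitrarily large disks, so $\mathbf P(G)=\infty$, a contradiction. So $|\gamma|<1$ and $G$ is a disk. Conversely, for a disk of radius $a$, $\mathbf P=\frac{\pi a^4}2$ and $\mathbf I_c=\int\frac{(a^2-|x|^2)^2}{a^2}dA=\frac{\pi a^4}3$. This proves Theorem 1.

**Check on a cardioid.** Let $f(z)=z+\frac12z^2$, which is univalent in $D$ since $f(z)-f(w)=(z-w)\big(1+\frac{z+w}2\big)$. Here $b_0=b_1=1$ and all other $b_n$ vanish. For $N=0$, $Q_0=1$. For $N=1$, $v=(1,1)$, $W_{00}=W_{11}=\frac12$, $W_{10}=\frac14$, so $Q_1=\frac32$. For $N=2$, $v=(0,1,0)$ and $Q_2=W_{11}=\frac14$. So $\mathbf P=\pi\big(\frac12+\frac12+\frac1{16}\big)=\frac{17\pi}{16}$. From $f'^2=1+2z+z^2$ and (8), $\mathbf I_c=\pi\big(\frac13+\frac13+\frac1{30}\big)=\frac{7\pi}{10}$, and $\frac32\mathbf I_c=\frac{21\pi}{20}$.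 The difference is $\frac{\pi}{80}$, and it comes entirely from $N=2$, where (7) reads $\frac14\ge\frac15$.

## 5. Theorem 2: letting the domain shrink

With $R\ge\rho$, Theorem 1 gives $\mathbf P\ge\frac32\mathbf I_2$, which is half of what we want. The missing factor $2$ cannot come from a pointwise estimate: at the center of a disk $R=\rho$, so $R^2\ge2\rho^2$ is false there. On the disk of radius $a$ it is the integrals that satisfy $\int R^2=\frac{\pi a^4}{3}=2\int\rho^2$. So the gain must be an integrated one.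

To integrate, we let the domain shrink and follow both sides. Let $G$ be bounded and simply connected, $r=\boldsymbol\rho(G)$, extend $\rho=\rho(\cdot,G)$ by $0$ outside $G$ (it is $1$-Lipschitz), and put
$$G_t=\{\rho>t\},\qquad M_k(t)=\int_{G_t}R(x,G_t)^k\,dA,\qquad J_k(t)=\int_{G_t}(\rho(x)-t)^k\,dA\qquad(0\le t<r).$$
As $t$ grows, $\rho-t$ decreases at unit speed. How fast does $R(x,G_t)$ decrease? For the disk of radius $a$ about $0$, $G_t$ is the disk of radius $a-t$ and
$$R(x,G_t)=(a-t)-\frac{|x|^2}{a-t},\qquad-\frac{\partial R}{\partial t}=1+\frac{|x|^2}{(a-t)^2},\qquad|\nabla R|^2=\frac{4|x|^2}{(a-t)^2},$$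
so $-\partial_tR=1+\frac14|\nabla R|^2$. In general this holds as an inequality, and the integral of the gradient term can be computed exactly. These are the two lemmas.

**Lemma A.** Let $0<t<r$ and $x\in G_t$. Then
$$\liminf_{\varepsilon\to0+}\frac{R(x,G_{t-\varepsilon})-R(x,G_t)}\varepsilon\ge1+\tfrac14|\nabla R(x,G_t)|^2. \tag{9}$$

**Lemma B.** Let $\Omega$ be bounded and simply connected, $R=R(\cdot,\Omega)$, and $m\ge0$ an integer. Then
$$\int_\Omega R^m|\nabla R|^2\,dA=\frac4{m+2}\int_\Omega R^m\,dA. \tag{10}$$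

For the unit disk and $m=0$, (10) reads $\int4|x|^2dA=2\pi=\frac42\,\pi$.

Before anything else, $R(\cdot,G_t)$ must make sense: the components of $G_t$ must be simply connected. Recall that a plane domain is simply connected if and only if it contains the interior of each of its Jordan curves.

**Step 1: components of $G_t$ are simply connected.** Let $\Omega$ be a component of $G_t$ and $\gamma\subset\Omega$ a Jordan curve. Its interior lies in $G$. Let $x$ be inside $\gamma$ and let $p\in\partial G$ be a nearest boundary point. Since $p\notin G$, $p$ lies outside $\gamma$, so the segment $[x,p]$ meets $\gamma$ at some $y$, and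
$$\rho(x)=|x-y|+|y-p|\ge|y-p|\ge\rho(y)>t .$$
So the interior of $\gamma$ lies in $G_t$. Together with $\gamma$ it is a connected set, so it lies in $\Omega$.

**Step 2: Theorem 2 from the two lemmas.** By the exhaustion of Section 3 we may assume that $G$ is bounded. We claim that for all integers $k\ge0$ and all $t\in[0,r)$,
$$M_k(t)\ge\frac{k+2}2\,J_k(t). \tag{11}$$
Theorem 2 is the case $t=0$. We use induction on $k$. For $k=0$ both sides are the area of $G_t$. Let $k\ge1$ and suppose (11) holds for $k-1$. Since $R(x,G_t)\le R(x,G)\le4\rho\le4r$ and $G$ is bounded, $M_k$ is finite. By monotonicity of $R$ it is nonincreasing in $t$, so it is differentiable almost everywhere. Let $t\in(0,r)$ be a point of differentiability and $\varepsilon_n\downarrow0$. Since $G_t\subset G_{t-\varepsilon}$, we may drop the part of $M_k(t-\varepsilon_n)$ outside $G_t$. Using $R'^k-R^k\ge kR^{k-1}(R'-R)$ for $R'\ge R>0$, Fatou's lemma (the integrands are nonnegative) and Lemma A,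
$$-M_k'(t)\ge\liminf_{n}\int_{G_t}\frac{R(x,G_{t-\varepsilon_n})^k-R(x,G_t)^k}{\varepsilon_n}\,dA\ge\int_{G_t}kR^{k-1}\big(1+\tfrac14|\nabla R|^2\big)dA,$$
with $R=R(x,G_t)$ in the last integral. Apply Lemma B with $m=k-1$ on each of the countably many components of $G_t$:
$$-M_k'(t)\ge k\Big(1+\frac1{k+1}\Big)M_{k-1}(t)=k\,\frac{k+2}{k+1}\,M_{k-1}(t)\ge\frac{k+2}2\,k\,J_{k-1}(t),$$
by the induction hypothesis. For a nonincreasing function, the integral of $-M_k'$ over $[t,\tau]$ is at most $M_k(t)-M_k(\tau)\le M_k(t)$. Letting $\tau\uparrow r$,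
$$M_k(t)\ge\int_t^r(-M_k')\,d\tau\ge\frac{k+2}2\,k\int_t^rJ_{k-1}(\tau)\,d\tau=\frac{k+2}2\,J_k(t).$$
The last equality is Fubini's theorem applied to $(\rho-t)_+^k=k\int_t^r(\rho-\tau)^{k-1}\mathbf 1_{\{\rho>\tau\}}\,d\tau$. This proves (11).

For a disk of radius $a$, $\int R^k=\pi a^{-k}\int_0^{a^2}v^k\,dv=\frac{\pi a^{k+2}}{k+1}$ and $\int\rho^k=2\pi\int_0^a(a-s)^ks\,ds=\frac{2\pi a^{k+2}}{(k+1)(k+2)}$, so equality holds in Theorem 2.

If Lemma A had only the term $1$ on the right, the same induction would give $M_k\ge J_k$, no more than $R\ge\rho$ gives. The factor $\frac{k+2}2$ comes from the gradient term. It remains to prove the two lemmas.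

## 6. Lemma B and the equation $R\,\Delta R=|\nabla R|^2-4$

**Step 1: the differential equation.** Let $\varphi:D\to\Omega$ be conformal. From $R(\varphi(z))=|\varphi'(z)|(1-|z|^2)$ we see that $R$ is positive and $C^\infty$ on $\Omega$. Since $\log|\varphi'|$ is harmonic,
$$\Delta_z\log R(\varphi(z))=4\partial_z\partial_{\bar z}\log(1-z\bar z)=4\,\partial_z\frac{-z}{1-z\bar z}=-\frac4{(1-|z|^2)^2}.$$
The left side is $|\varphi'(z)|^2(\Delta\log R)(\varphi(z))$, so $\Delta\log R=-4/R^2$. As $R^2\Delta\log R=R\,\Delta R-|\nabla R|^2$, we get $-\Delta R=(4-|\nabla R|^2)/R$.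

**Step 2: integrate by parts on $\{R>\delta\}$.** The boundary of $\Omega$ may be rough, so we stay inside. By (4), $R\le4\operatorname{dist}(\cdot,\partial\Omega)$. As $\Omega$ is bounded, $\{R\ge\delta\}$ is compact in $\Omega$ for each $\delta>0$. By Sard's theorem almost every $\delta$ is a regular value, and then $\{R>\delta\}$ has the smooth compact boundary $\{R=\delta\}$. The field $(R^{m+1}-\delta^{m+1})\nabla R$ vanishes there, so the divergence theorem gives
$$\int_{R>\delta}R^m|\nabla R|^2=-\frac1{m+1}\int_{R>\delta}(R^{m+1}-\delta^{m+1})\,\Delta R=\frac1{m+1}\int_{R>\delta}R^m\big(1-(\delta/R)^{m+1}\big)(4-|\nabla R|^2).$$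
All integrals are finite. Collecting the gradient terms,
$$\int_{R>\delta}R^m\Big[1+\frac{1-(\delta/R)^{m+1}}{m+1}\Big]|\nabla R|^2=\frac4{m+1}\int_{R>\delta}R^m\big(1-(\delta/R)^{m+1}\big).$$

**Step 3: let $\delta\downarrow0$ through regular values.** Both integrands (extended by $0$) increase as $\delta$ decreases. Monotone convergence gives $\frac{m+2}{m+1}\int_\Omega R^m|\nabla R|^2=\frac4{m+1}\int_\Omega R^m$, which is (10).

## 7. Lemma A: the speed at which the conformal radius grows

Let $\Omega$ be the component of $G_t$ containing $x$, and $\varphi:D\to\Omega$ conformal with $\varphi(0)=x$, so $R(x,\Omega)=|\varphi'(0)|$. We use Green's function. For a simply connected $\Omega'\ne\mathbb C$ with conformal map $\Phi:D\to\Omega'$, $\Phi(0)=x$, put $g_{\Omega'}(y,x)=-\log|\Phi^{-1}(y)|$. Composing with an automorphism of $D$, for any conformal map $\varphi:D\to\Omega$,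
$$g_\Omega(\varphi(z),\varphi(a))=-\log\Big|\frac{z-a}{1-\bar az}\Big|.$$
By Schwarz's lemma $g$ increases with the domain, since $|\Phi^{-1}(\varphi(z))|\le|z|$ when $\Omega\subset\Omega'$ and $\varphi(0)=\Phi(0)$.

Here is the mechanism when everything is smooth. Passing from $G_t$ to $G_{t-\varepsilon}$ pushes the boundary outward by $\varepsilon$. An old boundary point $\varphi(\zeta)$ then lies at depth about $\varepsilon$, and the new Green's function there is about $\varepsilon$ times the normal derivative of the old one, that is, $\varepsilon/|\varphi'(\zeta)|$. The average of Green's function over old boundary points, with respect to $m$, is exactly the change of $\log R(x,\cdot)$. So the growth rate of $\log R$ is $\int|q|^2dm$ with $q=(\varphi')^{-1/2}$, and Parseval bounds this from below by $|q(0)|^2+|q'(0)|^2$. These two Taylor coefficients produce the $1$ and the $\frac14|\nabla R|^2$ in (9). But $\partial G_t$ can be irregular, so each part must be justified.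

**Step 1: $\inf_D|\varphi'|>0$.** This makes $q$ a bounded function. Its source is that $\Omega$ is touched from outside by disks of the fixed radius $t$. Let $y=\varphi(z)$ and $d=\operatorname{dist}(y,\partial\Omega)=|y-b|$ with $b\in\partial\Omega$.

We have $\rho(b)=t$. Indeed, $\rho(b)\ge t$ by continuity. If $\rho(b)>t$, a small disk about $b$ would lie in $G_t$ and meet $\Omega$, so $b\in\Omega$, a contradiction. Choose $p\in\partial G$ with $|p-b|=t$. Points of the closed disk $\overline{B(p,t)}$ have $\rho\le t$, so $\Omega\cap\overline{B(p,t)}=\emptyset$ and $\xi\mapsto t/(\xi-p)$ maps $\Omega$ into $D$. Put $X=t/(x-p)$ and $Y=t/(y-p)$. The Schwarz–Pick lemma for $t/(\varphi-p):D\to D$, which takes $0$ to $X$ and $z$ to $Y$, gives $\big|\frac{Y-X}{1-\bar XY}\big|\le|z|$. So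
$$1-|z|^2\le1-\Big|\frac{Y-X}{1-\bar XY}\Big|^2=\frac{(1-|X|^2)(1-|Y|^2)}{|1-\bar XY|^2}\le\frac{1+|X|}{1-|X|}\,(1-|Y|^2),$$
where we used $|1-\bar XY|\ge1-|X|$. Since $\rho(x)\le|x-p|\le\operatorname{diam}G$, we have $1-|X|=\frac{|x-p|-t}{|x-p|}\ge\frac{\rho(x)-t}{\operatorname{diam}G}>0$. Since $t\le|y-p|\le|y-b|+|b-p|=d+t$, we have $1-|Y|^2\le2(1-|Y|)=2\,\frac{|y-p|-t}{|y-p|}\le\frac{2d}t$. Hence
$$1-|z|^2\le C\,d, \tag{12}$$
with $C$ depending only on $x,t,G$. By (4), $|\varphi'(z)|(1-|z|^2)=R(y,\Omega)\ge d$, so $|\varphi'(z)|\ge1/C$ for all $z\in D$.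

**Step 2: an exact formula for the change of $\log R$.** For $0<\varepsilon<t$ let $G'_\varepsilon$ be the component of $G_{t-\varepsilon}$ containing $\Omega$. Since $\rho$ is $1$-Lipschitz, $\Omega+\varepsilon\overline D\subset G_{t-\varepsilon}$. This set is connected, as the image of $\Omega\times\overline D$ under a continuous map, and it contains $\Omega$. So
$$\Omega+\varepsilon\overline D\subset G'_\varepsilon,$$
and in particular $\overline\Omega$ is a compact subset of $G'_\varepsilon$. Let $\Phi:D\to G'_\varepsilon$ be conformal with $\Phi(0)=x$ and put $\omega=\Phi^{-1}\circ\varphi:D\to D$. It is univalent, $\omega(0)=0$, and $|\omega'(0)|=R(x,\Omega)/R(x,G'_\varepsilon)$. Put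
$$k(z)=-\log\Big|\frac{\omega(z)}z\Big|,\qquad k(0)=-\log|\omega'(0)|=\log\frac{R(x,G_{t-\varepsilon})}{R(x,G_t)}.$$
Since $\omega(z)/z$ has no zeros in $D$, $k$ is harmonic in $D$.

It is bounded. By Schwarz's lemma $k\ge0$. The open set $\omega(D_{1/2})$ contains a disk $\{|w|<c\}$ with $c>0$; by univalence $|\omega(z)|\ge c$ for $\frac12\le|z|<1$, so $k\le\log(1/c)$ there, and $k$ is continuous on $\overline{D_{1/2}}$.

It has radial limits that we can identify. By Fatou's theorem, for almost every $\zeta\in\partial D$ the bounded function $\varphi$ has a radial limit $\varphi(\zeta)\in\overline\Omega$. This limit is not in $\Omega$, because $\varphi$ is a homeomorphism of $D$ onto $\Omega$ and $\sigma\zeta$ leaves every compact subset of $D$ as $\sigma\uparrow1$. So $\varphi(\zeta)\in\partial\Omega\subset G'_\varepsilon\setminus\{x\}$. Since $|\omega(\sigma\zeta)|=|\Phi^{-1}(\varphi(\sigma\zeta))|$,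
$$k(\sigma\zeta)=g_{G'_\varepsilon}(\varphi(\sigma\zeta),x)+\log\sigma\ \longrightarrow\ g_{G'_\varepsilon}(\varphi(\zeta),x)\qquad(\sigma\uparrow1)$$
by continuity of $\Phi^{-1}$. By the mean value property $k(0)=\int k(\sigma\zeta)\,dm(\zeta)$. Letting $\sigma\uparrow1$ and using bounded convergence,
$$\log\frac{R(x,G_{t-\varepsilon})}{R(x,G_t)}=\int_{\partial D}g_{G'_\varepsilon}(\varphi(\zeta),x)\,dm(\zeta). \tag{13}$$

**Step 3: a pointwise lower bound for Green's function.** On $D$ the function $\varphi'$ has no zeros, so $q=(\varphi')^{-1/2}$ is analytic. By Step 1 it is bounded. A bounded analytic function that is not identically $0$ has, almost everywhere on $\partial D$, a finite nonzero radial limit (Fatou; F. and M. Riesz). Fix a $\zeta$ at which $q$ has such a limit $q(\zeta)$. Then $\varphi'(\sigma\zeta)\to\varphi'(\zeta):=q(\zeta)^{-2}$ as $\sigma\uparrow1$. Integrating along the radius, $\varphi$ has a radial limit at $\zeta$ and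
$$\varphi(\zeta)-\varphi(\sigma\zeta)=\zeta\varphi'(\zeta)(1-\sigma)(1+o(1)).$$
The domain $G'_\varepsilon$ contains every translate $\Omega+\varepsilon v$ with $|v|\le1$. We choose $v$ so that $\varphi(\zeta)$ lies inside the translate, at depth almost $\varepsilon$. Fix $\kappa\in(0,1)$ and put
$$\sigma_\varepsilon=1-\frac{(1-\kappa)\varepsilon}{|\varphi'(\zeta)|},\qquad z_\varepsilon=\sigma_\varepsilon\zeta,\qquad\varphi(z_\varepsilon)=\varphi(\zeta)-\varepsilon v_\varepsilon .$$
The last equation defines $v_\varepsilon$, and the expansion above gives $|v_\varepsilon|\to1-\kappa$ as $\varepsilon\to0$. So for small $\varepsilon$ we have $|v_\varepsilon|<1$, $x-\varepsilon v_\varepsilon\in\Omega$ and $\Omega+\varepsilon v_\varepsilon\subset G'_\varepsilon$. This translate contains both $x$ and $\varphi(\zeta)=\varphi(z_\varepsilon)+\varepsilon v_\varepsilon$. Put $a_\varepsilon=\varphi^{-1}(x-\varepsilon v_\varepsilon)$, which tends to $0$. By monotonicity and translation of Green's function,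
$$g_{G'_\varepsilon}(\varphi(\zeta),x)\ge g_{\Omega+\varepsilon v_\varepsilon}(\varphi(\zeta),x)=g_\Omega(\varphi(z_\varepsilon),\varphi(a_\varepsilon))=\frac12\log\Big(1+\frac{(1-|a_\varepsilon|^2)(1-|z_\varepsilon|^2)}{|z_\varepsilon-a_\varepsilon|^2}\Big).$$
The last step uses $|1-\bar az|^2=|z-a|^2+(1-|a|^2)(1-|z|^2)$. As $\varepsilon\to0$, $a_\varepsilon\to0$, $|z_\varepsilon-a_\varepsilon|\to1$ and $1-|z_\varepsilon|^2=2(1-\sigma_\varepsilon)(1+o(1))$. So the right side is $(1-\sigma_\varepsilon)(1+o(1))$. Dividing by $\varepsilon$, the lower limit is at least $(1-\kappa)/|\varphi'(\zeta)|$. Letting $\kappa\to0$,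
$$\liminf_{\varepsilon\to0+}\frac1\varepsilon\,g_{G'_\varepsilon}(\varphi(\zeta),x)\ge\frac1{|\varphi'(\zeta)|}=|q(\zeta)|^2\qquad\text{for a.e. }\zeta\in\partial D. \tag{14}$$

**Step 4: integrate and read off two Taylor coefficients.** The integrands in (13) are nonnegative, and measurable as almost everywhere limits of the continuous functions $k(\sigma\,\cdot)$. Choose $\varepsilon_n\downarrow0$ realizing the lower limit on the left below, and apply Fatou's lemma along it, using (13) and (14). Parseval's identity for the bounded function $q$ then gives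
$$\liminf_{\varepsilon\to0+}\frac1\varepsilon\log\frac{R(x,G_{t-\varepsilon})}{R(x,G_t)}\ge\int_{\partial D}|q|^2dm\ge|q(0)|^2+|q'(0)|^2 .$$
Here $|q(0)|^2=1/|\varphi'(0)|=1/R(x,\Omega)$. From $q'=-\frac12(\varphi')^{-3/2}\varphi''$ we get $|q'(0)|^2=\frac1{R(x,\Omega)}\cdot\frac14\big|\frac{\varphi''(0)}{\varphi'(0)}\big|^2$.

**Step 5: recognize the gradient.** Expanding at $z=0$,
$$R(\varphi(z),\Omega)=|\varphi'(z)|(1-|z|^2)=|\varphi'(0)|\Big(1+\operatorname{Re}\Big(\frac{\varphi''(0)}{\varphi'(0)}z\Big)+O(|z|^2)\Big).$$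
So the gradient of $R\circ\varphi$ at $0$ has length $|\varphi'(0)|\,\big|\frac{\varphi''(0)}{\varphi'(0)}\big|$. By the chain rule it also has length $|\varphi'(0)|\,|\nabla R(x,\Omega)|$. Hence $|\nabla R(x,\Omega)|=|\varphi''(0)/\varphi'(0)|$, and Step 4 says
$$\liminf_{\varepsilon\to0+}\frac1\varepsilon\log\frac{R(x,G_{t-\varepsilon})}{R(x,G_t)}\ge\frac1{R(x,G_t)}\Big(1+\tfrac14|\nabla R(x,G_t)|^2\Big).$$
Finally $R'-R\ge R\log(R'/R)$ for $R'\ge R>0$. With $R'=R(x,G_{t-\varepsilon})$ and $R=R(x,G_t)$ this gives (9). Lemma A is proved, and with it Theorem 2.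

## 8. The inequality $\mathbf P\ge3\,\mathbf I_2$ and the conjecture

**Proof of Theorem 3.** If $G=\mathbb C$, then $\mathbf P=\infty$ and there is nothing to prove. Otherwise Theorem 1, and Theorem 2 with $k=2$, give
$$\mathbf P(G)\ge\tfrac32\,\mathbf I_c(G)\ge\tfrac32\cdot2\,\mathbf I_2(G)=3\,\mathbf I_2(G).$$
If $\mathbf P(G)=3\,\mathbf I_2(G)<\infty$, then also $\mathbf P(G)=\frac32\mathbf I_c(G)$, and $G$ is a disk by the equality case of Theorem 1. For a disk of radius $a$, $\frac{\pi a^4}2=3\cdot\frac{\pi a^4}6$. No equality case for Theorem 2 is needed.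

**Proof of Theorem 4.** Let $\mathbf P(G)<\infty$. By Theorem 3, $\mathbf I_2(G)<\infty$, so $\boldsymbol\rho(G)<\infty$ by (2), and
$$\mathbf P(G)\ge3\,\mathbf I_2(G)=\tfrac32\,\mathbf I_2(G)+\tfrac32\,\mathbf I_2(G)\ge\tfrac32\,\mathbf I_2(G)+\tfrac\pi4\,\boldsymbol\rho(G)^4 .$$
If the two ends are equal, then $\mathbf P(G)=3\,\mathbf I_2(G)<\infty$ and $G$ is a disk by Theorem 3. For a disk of radius $a$, $\frac32\cdot\frac{\pi a^4}6+\frac{\pi a^4}4=\frac{\pi a^4}2=\mathbf P$.

## 9. Chains of disks and the admissible coefficients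

**Theorem 5.** Let $a,b\in\mathbb R$. The inequality $a\,\mathbf I_2(G)+b\,\boldsymbol\rho(G)^4\le\mathbf P(G)$ holds for all simply connected $G$ with $\mathbf P(G)<\infty$ if and only if $a\le3$ and $a+\frac6\pi b\le3$.

**Step 1: sufficiency.** If $a\le3$ and $a+\frac6\pi b\le3$, then $(3-a)\frac\pi6\ge b$. By Theorem 3 and (2),
$$\mathbf P\ge3\,\mathbf I_2=a\,\mathbf I_2+(3-a)\,\mathbf I_2\ge a\,\mathbf I_2+(3-a)\tfrac\pi6\,\boldsymbol\rho^4\ge a\,\mathbf I_2+b\,\boldsymbol\rho^4 .$$

**Step 2: the condition $a+\frac6\pi b\le3$ is necessary.** For the unit disk the inequality reads $a\frac\pi6+b\le\frac\pi2$.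

**Step 3: domains for the condition $a\le3$.** We may suppose $a>0$. The purpose is to make $\mathbf I_2$ and $\mathbf P$ large while $\boldsymbol\rho=1$ and $\mathbf P/\mathbf I_2$ stays near $3$. We join many equal disks by a thin corridor. For $N\ge2$ and $0<\eta\le\frac12$ let
$$V=\bigcup_{j=1}^NB((3j,0),1),\qquad U_\eta=V\cup\big((3,3N)\times(-\eta,\eta)\big).$$
Over each abscissa in $(2,3N+1)$ the vertical section of $U_\eta$ is an interval symmetric about $0$. So the maps $(x,y)\mapsto(x,\lambda y)$, $0\le\lambda\le1$, contract $U_\eta$ within itself to a segment, and $U_\eta$ is simply connected. It lies in the strip $|y|<1$ and contains a unit disk, so $\boldsymbol\rho(U_\eta)=1$. As $\rho(\cdot,U_\eta)\ge\rho(\cdot,V)$ on $V$, $\mathbf I_2(U_\eta)\ge\mathbf I_2(V)=N\frac\pi6$.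

**Step 4: the corridor costs nothing in the limit.** We show
$$\lim_{\eta\to0}\mathbf P(U_\eta)\le\mathbf P(V)=N\,\frac\pi2. \tag{15}$$
Let $u_\eta\in H_0^1(U_\eta)$ be the weak solution of $-\Delta u_\eta=2$, extended by $0$. By (3), $\int|\nabla u_\eta|^2=2\int u_\eta=\mathbf P(U_\eta)$, which is finite. The weak maximum principle gives $u_\eta\ge0$. It also gives $u_\eta\le1-y^2$ on $U_\eta$, because $-\Delta(1-y^2)=2$ and $1-y^2>0$ on the strip, and it shows that $u_\eta$ decreases as $\eta\downarrow0$, because the domains decrease. All $u_\eta$ are supported in one bounded set and are at most $1$. So $u_\eta\downarrow u$ almost everywhere and, by dominated convergence, in $L^1$ and $L^2$. Since $\int|\nabla u_\eta|^2=2\int u_\eta$, the family is bounded in $H^1(\mathbb R^2)$, so $u\in H^1(\mathbb R^2)$ and $u_\eta\rightharpoonup u$ weakly in $H^1(\mathbb R^2)$.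

A point outside $V$ with $y\ne0$ lies outside $U_\eta$ for small $\eta$, so $u=0$ almost everywhere outside $V$. Since $V$ is a finite union of disks with disjoint closures, hence a smooth open set, $u|_V$ has zero trace and $u\in H^1_0(V)$. Moreover $2\int u=\lim\mathbf P(U_\eta)\ge\mathbf P(V)>0$, so $u\not\equiv0$. By weak lower semicontinuity, $\int|\nabla u|^2\le\lim2\int u_\eta=2\int u$. The supremum defining $\mathbf P(V)$ may be taken over $H^1_0(V)$, so
$$\mathbf P(V)\ge\frac{(2\int u)^2}{\int|\nabla u|^2}\ge2\int u=\lim_{\eta\to0}\mathbf P(U_\eta).$$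
On each disk the torsion function of $V$ is that of the disk, so $\mathbf P(V)=N\frac\pi2$. This is (15).

**Step 5: conclusion.** If the inequality holds for all $U_\eta$, then, as $a>0$ and $\boldsymbol\rho(U_\eta)=1$,
$$a\,N\,\frac\pi6+b\le a\,\mathbf I_2(U_\eta)+b\,\boldsymbol\rho(U_\eta)^4\le\mathbf P(U_\eta).$$
Letting $\eta\to0$ and using (15), $a\,N\frac\pi6+b\le N\frac\pi2$. Dividing by $N$ and letting $N\to\infty$ gives $a\le3$, which completes the proof of Theorem 5. With $b=0$ it shows that the constant $3$ in Theorem 3 cannot be enlarged, as the disk already shows. The chains show that it cannot be enlarged even when a negative multiple of $\boldsymbol\rho^4$ is added on the left.
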